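# Covering a uniform sample of the ball by unit balls centred at sample points

## The covering number $\kappa_n$ and its four probability bounds

Fix an integer $m\ge 2$. For $r>0$ and $p\in\mathbb R^m$ let $B_r(p)$ be the open Euclidean ball of centre $p$ and radius $r$, let $o$ be the origin, and let $B=B_1(o)\setminus\{o\}$ be the punctured unit ball. For $S,P\subseteq\mathbb R^m$ we say that $P$ **covers** $S$ if $S\subseteq\bigcup_{p\in P}B_1(p)$. Let $X_1,X_2,\dots$ be independent and uniform on $B$, put $V_n=\{X_1,\dots,X_n\}$, and let $\kappa_n$ be the smallest cardinality of a subset of $V_n$ that covers $V_n$.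

**Theorem 1.** There are $c,C,n_0>0$ depending only on $m$ such that for $n\ge n_0$:

1. $\mathbb P(\kappa_n>m)\le \exp(-c\,n^{1/(m+1)})$.
2. $\mathbb P(\kappa_n>m)\ge \exp\big(-C\,n^{1/(m+1)}(\log n)^{m/(m+1)}\big)$.
3. $c\,n^{-2/m}\le \mathbb P(\kappa_n\le m-1)\le C\,n^{-2/m}$. Consequently $\mathbb P(\kappa_n=m)=1-\Theta(n^{-2/m})$.
4. $e^{-Cn}\le\mathbb P(\kappa_n>m+1)\le e^{-cn}$.

Here is what the theorem answers. The centres of the covering balls must be chosen among the sample points, and only the sample has to be covered, not the whole ball. The problem comes from "Covering Random Points In A Unit Disk". It is posed with these known results: in general one point is not enough; for $m=2$, with probability tending to $1$, some two points of $V_n$ cover $V_n$; for $m=3$, the probability that no four points of $V_n$ cover $V_n$ is exponentially small. The conjecture is that for every fixed $m\ge2$, with probability tending to $1$, some $m$ points of $V_n$ cover $V_n$. Part (1) says that the conjecture is true, with a stretched-exponential error. Part (2)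 says that this error is right up to a power of $\log n$ in the exponent. Part (3) says that $m$ cannot be replaced by $m-1$ and gives the exact order of the probability that fewer points do. Part (4) says that allowing one extra point makes failure truly exponentially rare. The second sentence of (3) follows from the first together with (1), because $1-\mathbb P(\kappa_n=m)=\mathbb P(\kappa_n>m)+\mathbb P(\kappa_n\le m-1)$ and the first summand is $o(n^{-2/m})$. (As usual, $\Theta(x_n)$ is a quantity between two positive constant multiples of $x_n$.)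

A small example of $\kappa$. In the plane, the four points $(\pm0.9,0),(0,\pm0.9)$ have mutual distances at least $0.9\sqrt2>1$, so each covers only itself and four points are needed. Add the point $(0.05,0)$: its distances to the others are at most $0.95$, so this one point now covers everything. So a larger sample can be easier to cover. Points near the origin are valuable.

*Conventions.* $|A|$ is Lebesgue measure and $\mu$ is Lebesgue measure on $B$ normalized to $\mu(B)=1$; so $\mu(B_r(o))=r^m$ for $r\le1$. Constants $c,C,K,c_i,C_i,K_i,\dots$ are positive and depend only on $m$; unnumbered ones may change from line to line. "$\varepsilon$ small" means $\varepsilon\le\varepsilon_0(m)$. A superset in $V_n$ of a covering set is covering, so for $n\ge j$ we have $\kappa_n\le j$ iff some $j$ of the points cover $V_n$. Almost surely the points are distinct.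

We use the following textbook facts.

* Polar coordinates: if $\Theta\subset S^{m-1}$ has area $\sigma(\Theta)$, then $\{r\theta:\theta\in\Theta,\ r_1\le r<1\}$ has volume $\sigma(\Theta)\int_{r_1}^1r^{m-1}dr$. A cap $\{\theta\in S^{m-1}:|\theta-\nu|\le\delta\}$, $|\nu|=1$, $\delta\le1$, has area $\ge c\,\delta^{m-1}$.
* Chernoff: a binomial variable $N$ with mean $\xi$ satisfies $\mathbb P(N\le\xi/2)\le e^{-\xi/8}$. If indicators $\zeta_1,\dots,\zeta_M$ satisfy $\mathbb P(\zeta_t=1\mid\text{past})\ge p$ for every $t$, then $\sum\zeta_t$ stochastically dominates a binomial $(M,p)$ variable, so $\mathbb P(\sum\zeta_t<pM/2)\le e^{-pM/8}$.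
* Chebyshev: $\mathbb P(Z=0)\le\mathrm{Var}\,Z/(\mathbb EZ)^2$. Also $1-x\ge e^{-2x}$ for $0\le x\le\frac12$.

## Holes left by one or two points of the disk

For a finite $P=\{p_1,\dots,p_j\}\subset B$ define the **hole**
$$U(P)=\{x\in B:\ |x-p_i|\ge1\ \text{ for all } i\}.$$
A set $P\subset V_n$ covers $V_n$ iff $V_n\cap U(P)=\emptyset$. The points of $P$ are never in $U(P)$, so this only concerns the other points. Given the points of $P$, the other $n-j$ sample points miss the hole with probability $(1-\mu(U(P)))^{n-j}$. So everything depends on how small holes can be, and on how many sets $P$ are available. Expanding the square, $x\in B$ lies in $U(P)$ iff for all $i$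
$$|x|^2-2x\cdot p_i+|p_i|^2\ge1 .\tag{1}$$

Take $m=2$ and compute three holes by hand, with $0<\varepsilon\le\frac12$.

*One point* $p$, $|p|=\varepsilon$. If $|x-p|\ge1$ then $|x|\ge1-\varepsilon$, so the hole lies in a ring of $\mu$-measure $1-(1-\varepsilon)^2\le2\varepsilon$.

*Two points at a right angle*, $p=(\varepsilon,0)$, $p'=(0,\varepsilon)$. For directions $\theta$ with both coordinates $\le-\frac12$ (an arc of length $\pi/6$) and $1-\frac\varepsilon2\le r<1$, the left side of (1) at $x=r\theta$ is at least $r^2+r\varepsilon+\varepsilon^2\ge(1-\varepsilon+\tfrac{\varepsilon^2}4)+(\varepsilon-\tfrac{\varepsilon^2}2)+\varepsilon^2\ge1$. So the hole has area at least $\frac\pi6\cdot\frac\varepsilon2\cdot(1-\frac\varepsilon2)$, of order $\varepsilon$. The second point did not help the order of magnitude.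

*Two opposite points* $\pm p$, $p=(\varepsilon,0)$. Now (1) reads $2\varepsilon|x_1|\le|x|^2-1+\varepsilon^2$. Since $|x|<1$, this forces $|x_1|<\varepsilon/2$ and $1-\varepsilon^2\le|x|^2<1$. For each such $x_1$, the positive values of $x_2$ fill an interval of length at most $\varepsilon^2/\sqrt{1-x_1^2}\le2\varepsilon^2$, so the hole, two slivers at the poles, has area at most $4\varepsilon^3$.

The last computation suggests the right scale for $m=2$. With $\varepsilon=n^{-1/3}$ a sliver hole contains a bounded expected number of sample points. There are about $n\varepsilon^2=n^{1/3}$ sample points at distance of order $\varepsilon$, hence about $n^{2/3}$ pairs, and a fraction of order $\varepsilon$ of these pairs is opposite up to an angle $\varepsilon$. That leaves about $n^{1/3}$ candidate pairs. Making this precise in all dimensions is the task.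

## A simplex of $m+1$ points covers the whole ball: part (4)

The first thing to try is a fixed configuration that covers all of $B$, not only the sample. It works with $m+1$ points.

**Step 1 (upper bound in (4)): perturb a fixed covering simplex.** Let $v_0,\dots,v_m$ be the vertices of a regular simplex centred at $o$ with $|v_i|=\frac1m$. The inradius of a regular $m$-simplex is $\frac1m$ times its circumradius, so the convex hull contains the ball of radius $\frac1{m^2}$ about $o$. Let $0<|x|\le1$. Then $x/(m^2|x|)$ is a convex combination $\sum\lambda_iv_i$, and $\frac{|x|}{m^2}=\sum\lambda_i\,x\cdot v_i\le\max_ix\cdot v_i$. For the maximizing $i$,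
$$|x-v_i|^2\le|x|^2-\frac{2|x|}{m^2}+\frac1{m^2}.$$
The right side is convex in $|x|\in[0,1]$, so it is at most the larger of its end values $\frac1{m^2}$ and $1-\frac1{m^2}$, which is $1-\frac1{m^2}$ as $m\ge2$. Let $\delta=\frac12(1-\sqrt{1-m^{-2}})$. Since $\frac1m+\delta<1$, we have $B_\delta(v_i)\subset B_1(o)$. If each $B_\delta(v_i)$ contains a sample point $p_i$, then for each $x\in B$ some $i$ has $|x-p_i|<\sqrt{1-m^{-2}}+\delta<1$, so these at most $m+1$ points cover $B$. Some ball is missed with probability at most $(m+1)(1-\delta^m)^n\le e^{-cn}$ for large $n$.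

**Step 2 (lower bound in (4)): a sample that needs $2m$ points.** The $2m$ balls of radius $\frac1{20}$ centred at $\pm\frac{19}{20}e_i$ lie in $B$ and are at mutual distance at least $\frac{19}{20}\sqrt2-\frac1{10}>1$. If all sample points lie in these balls and each ball is hit, a sample point can only be covered from its own ball, so a covering set has a point in each ball and $\kappa_n\ge2m\ge m+2$. For $n\ge2m$ this has probability at least $20^{-mn}$: put $X_1,\dots,X_{2m}$ in the respective balls, each of $\mu$-measure $20^{-m}$, and the rest anywhere in the union. This proves part (4). $\blacksquare$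

## Every $m$-point set leaves a hole of measure at least $c\varepsilon^{m+1}$: part (2)

With $m$ points the plan "cover all of $B$" stops working at once, as the next lemma shows: some hole always remains.

**Lemma 1.** Let $0<\varepsilon<\frac12$ and $P=\{p_1,\dots,p_m\}\subset B$ with all $|p_i|\ge\varepsilon$. Then $\mu\big(U(P)\cap\{|x|>\varepsilon\}\big)\ge c\,\varepsilon^{m+1}$.

*Proof.* We first find a direction that no $p_i$ points into. There is a unit vector $\nu$ with $\nu\cdot p_i\le0$ for all $i$: if the $p_i$ are linearly dependent, take $\nu$ orthogonal to all of them; otherwise solve the linear system $\nu\cdot p_i=-1$ and normalize. Now let $\theta$ be a unit vector with $|\theta-\nu|\le\varepsilon/8$. Then $\theta\cdot p_i\le\frac\varepsilon8|p_i|\le\frac18|p_i|^2$, so for $0\le r<1$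
$$|r\theta-p_i|^2=r^2-2r\,\theta\cdot p_i+|p_i|^2\ge r^2+\tfrac34|p_i|^2\ge r^2+\tfrac34\varepsilon^2 .$$
This is $\ge1$ if $r^2\ge1-\frac34\varepsilon^2$. The points $r\theta$ so described fill a cap of area $\ge c\varepsilon^{m-1}$ with radial thickness $\ge c\varepsilon^2$, where $r>\frac12>\varepsilon$. $\square$

**Proof of part (2).** The aim is to find a not too unlikely event on which every $m$-subset has norms $\ge\varepsilon$. Let $E_0=\{V_n\cap B_\varepsilon(o)=\emptyset\}$. Given $E_0$, the points are i.i.d. uniform on $B\setminus B_\varepsilon(o)$. Fix $m$ indices. By Lemma 1, given these $m$ points, each of the other $n-m$ points lies in their hole with probability $\ge c\varepsilon^{m+1}$, so they cover with conditional probability at most $(1-c\varepsilon^{m+1})^{n-m}\le e^{-c\varepsilon^{m+1}(n-m)}$. Choose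
$$\varepsilon=\Big(\frac{C'\log n}n\Big)^{1/(m+1)}$$
with $C'$ so large that this is at most $n^{-m-1}$ for all large $n$. A union bound over at most $n^m$ subsets gives $\mathbb P(\kappa_n>m\mid E_0)\ge1-\frac1n$. Finally, for $n$ large,
$$\mathbb P(E_0)=(1-\varepsilon^m)^n\ge e^{-2n\varepsilon^m},\qquad n\varepsilon^m=C'^{\,m/(m+1)}\,n^{1/(m+1)}(\log n)^{m/(m+1)} .\ \blacksquare$$

## Directions with a margin leave holes of thickness $\varepsilon$

So $m$ points must be lucky: their hole must happen to contain no sample point. The next attempt is to use any $m$ points very close to the origin. We can say exactly where this fails. Say that $p_1,\dots,p_m$ have *margin* $\delta\in(0,1]$ if some unit $\nu$ satisfies $\nu\cdot p_i\le-2\delta|p_i|$ for all $i$. (In the disk, $(\varepsilon,0)$ and $(0,\varepsilon)$ have margin $\frac14$: take $\nu=-(1,1)/\sqrt2$. Opposite points have no margin.)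

**Remark.** For each fixed $\delta$, with probability tending to $1$ no $m$-subset of $V_n$ with margin $\delta$ covers $V_n$.

*Check.* Suppose in addition $|p_i|\ge\varepsilon$ for all $i$, with $\varepsilon<\frac12$. For unit $\theta$ with $|\theta-\nu|\le\delta$ we have $\theta\cdot p_i\le-\delta|p_i|$, so for $\frac12\le r<1$ with $r^2\ge1-\delta\varepsilon$ we get $|r\theta-p_i|^2\ge r^2+2r\delta|p_i|\ge r^2+\delta\varepsilon\ge1$. Hence $\mu(U(P))\ge c(\delta)\,\varepsilon$. Put $\varepsilon=n^{-1/m}/\log n$. All sample points have norm $\ge\varepsilon$ with probability at least $1-n\varepsilon^m=1-(\log n)^{-m}\to1$. The probability that some $m$-subset has norms $\ge\varepsilon$, has margin $\delta$, and covers is at most $n^m(1-c(\delta)\varepsilon)^{n-m}\to0$, since $n\varepsilon=n^{1-1/m}/\log n$ grows like a power of $n$ up to a logarithm. $\square$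

If the distance $d$ from $o$ to the convex hull of the directions $u_i=p_i/|p_i|$ is positive and $z$ is the nearest point of the hull, then $\nu=-z/d$ satisfies $\nu\cdot u_i\le-d$. So a covering set must have the origin nearly in the hull of its directions. Since $m$ vectors with a positive combination equal to $0$ are dependent, the natural candidates are $m$ points close to a hyperplane through $o$, placed around $o$ inside it, like opposite points in the disk. These we now study.

## Points near a subspace, surrounding the origin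

Let $2\le j\le m$. (We need $j=m$ for part (1) and $j=m-1$ for part (3).) Let $w_1,\dots,w_j$ be the vertices of a regular simplex centred at $o$ in a $(j-1)$-dimensional subspace, with $|w_i|=\frac12$. For $j=2$ these are two opposite vectors of length $\frac12$. We have $\sum w_i=0$ and $w_i\cdot w_l=-\frac1{4(j-1)}$ for $i\ne l$. The Gram matrix of any $j-1$ of the $w_i$ has eigenvalues $\frac{j}{4(j-1)}$ (if $j\ge3$) and $\frac1{4(j-1)}$, all positive, so these vectors are linearly independent.

**Choice of $\eta$ and $D$.** There are $\eta\in(0,\frac18]$ and $D<\infty$, depending only on $m$, such that whenever $|q_i-w_i|\le\eta$ for $i\le j$, with $H=\mathrm{span}(q_1,\dots,q_{j-1})$: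

* (a) any $j-1$ of the $q_i$ are linearly independent and span a $(j-1)$-volume $\ge1/D$;
* (b) $|y|\le D\max_{i<j}|y\cdot q_i|$ for $y\in H$;
* (c) the orthogonal projection of $q_j$ on $H$ is $-\sum_{i<j}\alpha_iq_i$ with all $\alpha_i\in[\frac12,2]$.

Indeed the volumes in (a) are square roots of Gram determinants, positive at $q=w$ and continuous. Let $G=(q_i\cdot q_l)_{i,l<j}$, invertible near $w$ with continuous inverse. If $y=\sum_l\beta_lq_l$, then $\beta=G^{-1}(y\cdot q_i)_i$, so $|y|\le\sum|\beta_l||q_l|$ is at most a locally bounded factor times $\max|y\cdot q_i|$; this is (b). In (c), $\alpha=-G^{-1}(q_j\cdot q_i)_{i<j}$ is continuous, and at $q=w$ all $\alpha_i=1$ because $w_j=-\sum_{i<j}w_i$. Take $\eta$ smallest and $D$ largest over $2\le j\le m$.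

The closed $\eta$-balls around the $w_i$ are disjoint, as $|w_i-w_l|^2=\frac12(1+\frac1{j-1})>\frac12>(2\eta)^2$, and they lie in the open unit ball, so all $|q_i|<1$.

**Lemma 2.** There is $K$ such that for $\varepsilon$ small: if $|q_i-w_i|\le\eta$ ($i\le j$) and $\mathrm{dist}(q_j,H)\le\varepsilon$, then with $\pi$ the orthogonal projection on $H$,
$$U(\{\varepsilon q_1,\dots,\varepsilon q_j\})\subset\{x:\ 1-K\varepsilon^2\le|x|<1,\ |\pi x|\le K\varepsilon\},$$
and the right-hand set has volume $\le C\varepsilon^{j+1}$.

*Proof.* **Step 1: bound each $t_i=x\cdot q_i$ from above.** Let $x$ be in the hole. By (1) with $p_i=\varepsilon q_i$,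
$$2\varepsilon t_i\le\varepsilon^2|q_i|^2-(1-|x|^2),\tag{2}$$
so $t_i\le\varepsilon/2$.

**Step 2: near-dependence turns upper bounds into lower bounds.** Put $\alpha_j=1$. Then $b:=\sum_{i\le j}\alpha_iq_i=q_j-\pi q_j$ has $|b|\le\varepsilon$. Since $\alpha_lt_l\le\varepsilon$ for every $l$ (as $\alpha_l\le2$),
$$\alpha_it_i=b\cdot x-\sum_{l\ne i}\alpha_lt_l\ge-\varepsilon-(j-1)\varepsilon\ge-m\varepsilon ,$$
and $\alpha_i\ge\frac12$ gives $t_i\ge-2m\varepsilon$.

**Step 3: conclude the inclusion.** For $i<j$ we have $\pi x\cdot q_i=t_i$, so (b) gives $|\pi x|\le D\max_{i<j}|t_i|\le2mD\varepsilon$. By (2), $1-|x|\le1-|x|^2\le\varepsilon^2|q_i|^2-2\varepsilon t_i\le(1+4m)\varepsilon^2$. Take $K=\max(2mD,1+4m)$.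

**Step 4: volume.** If $K\varepsilon^2\le\frac12$ then $|x|\ge\frac12$, so $\theta=x/|x|$ satisfies $|\pi\theta|\le2K\varepsilon$. For $\delta>0$, the cone $\{r\theta:0\le r\le1,|\pi\theta|\le\delta\}$ lies in $\{|x|\le1,|\pi x|\le\delta\}$, which has volume $\le C\delta^{j-1}$ since $\dim H=j-1$. The area of $\{\theta\in S^{m-1}:|\pi\theta|\le\delta\}$ is $m$ times the volume of the cone, hence $\le C\delta^{j-1}$. Take $\delta=2K\varepsilon$ and multiply by the radial thickness $K\varepsilon^2$. $\square$

## The case $j=m$: pairing $(m-1)$-tuples with one more point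

Now $j=m$. Put $\eta'=\eta/(4m)$, $Q_i=B_{\eta'}(w_i)$ for $i<m$, and $Q_m=B_\eta(w_m)$. For $a=(q_1,\dots,q_{m-1})\in Q_1\times\dots\times Q_{m-1}$ let $H_a=\mathrm{span}(a)$, a hyperplane, let $\nu_a$ be a unit normal, and let
$$S_a=\{q\in Q_m:\mathrm{dist}(q,H_a)\le\varepsilon\}.$$
For $m=2$, $a$ is one vector near $w_1$ and $S_a$ is a strip of half-width $\varepsilon$ around its line, on the opposite side.

Let $q\in S_a$ and let $x$ be in the hole of $\varepsilon q_1,\dots,\varepsilon q_{m-1},\varepsilon q$. By Lemma 2, $|x\cdot\nu_a|\ge|x|-|\pi x|\ge1-2K\varepsilon$. So for one of the two signs, $x\mp\nu_a$ has normal component at most $2K\varepsilon$ and $H_a$-component at most $K\varepsilon$, hence length at most $K_1\varepsilon$ with $K_1=3K$. Therefore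
$$U(\{\varepsilon q_1,\dots,\varepsilon q_{m-1},\varepsilon q\})\subset\mathcal U_a:=\Big\{x\in B:|x|\ge1-K\varepsilon^2,\ \min_\pm|x\mp\nu_a|\le K_1\varepsilon\Big\},\qquad|\mathcal U_a|\le K_2\varepsilon^{m+1}.\tag{3}$$
The volume bound holds because $|\pi x|=|\pi(x\mp\nu_a)|\le K_1\varepsilon$ on $\mathcal U_a$ and Step 4 of Lemma 2 applies with $K_1\varepsilon$ in place of $K\varepsilon$ for $|\pi x|$. Note that $\mathcal U_a$ depends on $a$ only, not on $q$.

Let $\lambda$ be the uniform law on $Q_m$ and $\alpha$ the uniform law on $Q_1\times\dots\times Q_{m-1}$.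

**Lemma 3.** For $\varepsilon$ small:

* (i) $c_1\varepsilon\le\lambda(S_a)\le C_1\varepsilon$ for all $a$;
* (ii) $\alpha\{a:q\in S_a\}\le C_2\varepsilon$ for all $q\in Q_m$;
* (iii) $\alpha\{a:\min_\pm|\nu_a\mp v|\le2K_1\varepsilon\}\le(C_3\varepsilon)^{m-1}$ for all unit $v$.

*Proof.* (i) $S_a$ lies in a slab of width $2\varepsilon$, which gives the upper bound. For the lower bound, $y_0=-\sum_{i<m}q_i\in H_a$ and $|y_0-w_m|=|\sum_{i<m}(w_i-q_i)|\le(m-1)\eta'\le\eta/4$. If $\varepsilon\le\eta/4$, every $y+t\nu_a$ with $y\in H_a$, $|y-y_0|\le\eta/4$, $|t|\le\varepsilon$ is within $\frac34\eta$ of $w_m$, so it lies in $S_a$. These points have volume $\ge c\varepsilon$.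

(ii) If $q\in S_a$, then $|\det(q_1,\dots,q_{m-1},q)|$, which is $\mathrm{dist}(q,H_a)$ times the $(m-1)$-volume of $a$, is at most $\varepsilon$, as $|q_i|\le1$. As a function of $q_1$ this determinant is $q_1\cdot\mathbf n$, where $|\mathbf n|$ is the $(m-1)$-volume of $(q_2,\dots,q_{m-1},q)$, which is $\ge1/D$ by (a). So, given the other vectors, $q_1$ lies in a slab of width $\le2D\varepsilon$, an event of probability $\le C\varepsilon$.

(iii) If $|\nu_a\mp v|\le r$ for some sign, then $|q_i\cdot v|=|q_i\cdot(v\mp\nu_a)|\le r$ for all $i<m$. These are $m-1$ independent events, each confining a $q_i$ to a slab of width $2r$, so each of probability $\le Cr$. Take $r=2K_1\varepsilon$. $\square$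

**Conditioning.** This separates the points that build candidates from the points that may fall into holes. Let $R=B\setminus\bigcup_{i\le m}\varepsilon Q_i$. Conditionally on which indices fall in each of $\varepsilon Q_1,\dots,\varepsilon Q_m,R$, all points are independent and uniform in their regions. Suppose every $\varepsilon Q_i$ contains at least $M$ points. Take the first $M$ in each, divided by $\varepsilon$. Let $a_s$ collect the $s$-th ones from $Q_1,\dots,Q_{m-1}$, and let $c_t$ be the $t$-th one from $Q_m$. Then $a_1,\dots,a_M\sim\alpha$ and $c_1,\dots,c_M\sim\lambda$ are independent, and independent of the points in $R$, which are at most $n$ in number and i.i.d. uniform on $R$. For $\varepsilon$ small, $\mathcal U_a\subset R$. So by (3):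
$$\text{if }c_t\in S_{a_s}\text{ and }\mathcal U_{a_s}\text{ contains no point of }V_n\cap R,\text{ then the }m\text{ points }\varepsilon a_s,\varepsilon c_t\text{ cover }V_n.\tag{4}$$

## A second-moment proof that $\mathbb P(\kappa_n\le m)\to1$

One good tuple at scale $\varepsilon=n^{-1/(m+1)}$ has a hole of measure of order at most $1/n$, so (4) only promises success with probability bounded below. The cheapest remedy is to take $\varepsilon$ slightly smaller, so that $n\varepsilon^{m+1}\to0$, while keeping enough pairs $(a_s,c_t)$ for one to be good. With $M\asymp n\varepsilon^m$ there are about $M^2\varepsilon$ good pairs, so we want $n^2\varepsilon^{2m+1}\to\infty$. The window $n^{-2/(2m+1)}\ll\varepsilon\ll n^{-1/(m+1)}$ is nonempty and contains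
$$\varepsilon=n^{-3/(3m+2)} ,$$
because $3m+2<3(m+1)$ and $3(2m+1)<2(3m+2)$. This already proves the conjecture.

**Step 1: enough points.** Let $M=\lfloor\frac12\eta'^m n\varepsilon^m\rfloor\asymp n^{2/(3m+2)}$. The number of points in $\varepsilon Q_i$ is binomial with mean $\ge\eta'^mn\varepsilon^m\to\infty$, so with probability tending to $1$ every $\varepsilon Q_i$ has at least $M$ points.

**Step 2: some pair is good.** Given this, let $Z=\sum_{s,t\le M}I_{st}$, $I_{st}=\mathbf 1\{c_t\in S_{a_s}\}$. By Lemma 3(i), $c_1\varepsilon\le\mathbb EI_{st}\le C_1\varepsilon$. If $s\ne s'$ and $t\ne t'$, then $I_{st}$ and $I_{s't'}$ are independent. If $s=s'$ and $t\ne t'$, then $\mathbb EI_{st}I_{st'}=\int\lambda(S_a)^2d\alpha\le C_1^2\varepsilon^2$. If $t=t'$ and $s\ne s'$, then $\mathbb EI_{st}I_{s't}=\int\alpha\{a:q\in S_a\}^2d\lambda(q)\le C_2^2\varepsilon^2$ by Lemma 3(ii). Hence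
$$\mathbb P(Z=0)\le\frac{\mathrm{Var}Z}{(\mathbb EZ)^2}\le\frac{C_1M^2\varepsilon+(C_1^2+C_2^2)M^3\varepsilon^2}{c_1^2M^4\varepsilon^2}\le C\Big(\frac1{M^2\varepsilon}+\frac1M\Big)\to0,$$
since $M^2\varepsilon\asymp n^{1/(3m+2)}$.

**Step 3: its hole is empty.** If $Z>0$, take the first pair with $I_{st}=1$ in a fixed order; it is determined by points outside $R$. Given this, some point of $V_n\cap R$ lies in $\mathcal U_{a_s}$ with probability at most $nK_2\varepsilon^{m+1}/|R|\le Cn\varepsilon^{m+1}=Cn^{-1/(3m+2)}\to0$. Otherwise (4) gives $\kappa_n\le m$. So $\mathbb P(\kappa_n\le m)\to1$. $\blacksquare$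

The argument stakes everything on one hole, and its error bound is only a power of $n$. For part (1) we go back to the critical scale and use many disjoint holes at once.

## Order $1/\varepsilon$ disjoint holes at the critical scale: part (1)

Now $\varepsilon=n^{-1/(m+1)}$, so $n\varepsilon^m=1/\varepsilon$ and $\varepsilon^{m+1}=1/n$. Each hole is empty with probability bounded below. If there are of order $1/\varepsilon$ disjoint holes and emptiness behaves at least as well as independent trials, all fail with probability $e^{-c/\varepsilon}$. So the proof has to produce that many tuples $a$, with disjoint $\mathcal U_a$, each matched with its own $c_t\in S_a$.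

Let $\tau=\min\big(\tfrac12\eta'^m,\ \tfrac14C_3^{-(m-1)}\big)$ and $M=\lfloor\tau/\varepsilon\rfloor$, with $n$ so large that $M\ge\tau/(2\varepsilon)$. The number of points in $\varepsilon Q_i$ has mean $\ge\eta'^m/\varepsilon\ge2M$, so by Chernoff, with probability $\ge1-me^{-c/\varepsilon}$, each $\varepsilon Q_i$ contains at least $M$ points. We condition on the allocation of indices, as described above.

**Step 1: select tuples whose strips are mostly new and whose normals are separated.** Let $W_0=\emptyset$. For $t=1,\dots,M$ *accept* $a_t$ if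
$$\lambda(S_{a_t}\setminus W_{t-1})\ge\tfrac12c_1\varepsilon\quad\text{and}\quad\min_\pm|\nu_{a_t}\mp\nu_{a_s}|>2K_1\varepsilon\ \text{ for all previously accepted }a_s.$$
If $a_t$ is accepted put $W_t=W_{t-1}\cup S_{a_t}$, otherwise $W_t=W_{t-1}$. We claim that while $\lambda(W_{t-1})\le\lambda_0:=c_1/(8C_2)$, the conditional probability of acceptance given the past is at least $\frac12$.

For the first condition: by Fubini and Lemma 3(ii), for fixed $W$,
$$\int\lambda(S_a\cap W)\,d\alpha(a)=\int_W\alpha\{a:q\in S_a\}\,d\lambda(q)\le C_2\varepsilon\,\lambda(W).$$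
As $\lambda(S_a)\ge c_1\varepsilon$, failure of the condition forces $\lambda(S_a\cap W)>\frac12c_1\varepsilon$, which by Markov has probability at most $2C_2\lambda(W)/c_1\le\frac14$. For the second: by Lemma 3(iii) and a union bound it fails with conditional probability at most $M(C_3\varepsilon)^{m-1}\le\tau C_3^{m-1}\varepsilon^{m-2}\le\frac14$. This proves the claim.

The indicators $\zeta_t=\mathbf 1\{a_t\text{ accepted or }\lambda(W_{t-1})>\lambda_0\}$ therefore have conditional probability $\ge\frac12$, and $\sum\zeta_t\ge M/4$ with probability $\ge1-e^{-cM}$. On this event, either $\lambda(W_M)>\lambda_0$, or all $\lambda(W_{t-1})\le\lambda_0$ and at least $M/4$ tuples are accepted. Each acceptance adds at least $\frac12c_1\varepsilon$ to $\lambda(W)$, and $\frac M4\cdot\frac12c_1\varepsilon\ge c_1\tau/16$. In either case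
$$\lambda(W_M)\ge\lambda_1:=\min(\lambda_0,\ c_1\tau/16).$$

**Step 2: match accepted tuples with points $c_t$.** Process $c_1,\dots,c_M$, which are independent of the $a$'s. If $c_t$ lies in $S_a$ for some accepted and not yet used $a$, match $c_t$ with the first such $a$ and call it used. While at most $\lambda_1/(2C_1\varepsilon)$ tuples are used, the strips of the unused accepted ones cover $\lambda$-measure at least $\lambda_1-\frac{\lambda_1}{2C_1\varepsilon}C_1\varepsilon=\frac{\lambda_1}2$ by Lemma 3(i), so the next step makes a match with conditional probability $\ge\lambda_1/2$. As in Step 1, the indicators of "match at time $t$, or more than $\lambda_1/(2C_1\varepsilon)$ already used" sum to at least $\lambda_1M/4$ with probability $\ge1-e^{-cM}$. Then the number $J$ of matched tuples satisfies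
$$J\ge\min\Big(\frac{\lambda_1}{2C_1\varepsilon},\frac{\lambda_1M}4\Big)\ge\frac{c_2}\varepsilon .$$

**Step 3: the holes are disjoint, and each is empty with probability bounded below.** If $x\in\mathcal U_a\cap\mathcal U_{a'}$, then $\min_\pm|\nu_a\mp\nu_{a'}|\le2K_1\varepsilon$, which is excluded for distinct accepted $a,a'$. So the $\mathcal U_a$ of the matched tuples are pairwise disjoint subsets of $R$. A given point in $R$ hits $\mathcal U_a$ with probability at most $K_2\varepsilon^{m+1}/|R|\le K_3/n$. Hence $\mathcal U_a$ contains no point of $V_n\cap R$ with probability at least $(1-K_3/n)^n\ge e^{-2K_3}=:c_3$ for $n\ge2K_3$.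

**Step 4: emptiness is at least as good as independent.** This is the following lemma.

**Lemma 4.** Let finitely many points be i.i.d. uniform on $R$ and let $U_1,\dots,U_J\subset R$ be disjoint with $|U_j|<|R|$. Then $\mathbb P(\text{all }U_j\text{ are hit})\le\prod_j\mathbb P(U_j\text{ is hit})$.

*Proof.* Let $E=\{U_1,\dots,U_{j-1}\text{ are all hit}\}$. Given that $U_j$ is empty, the points are i.i.d. uniform on $R\setminus U_j$. Such points can be made from i.i.d. uniform points $Y_i$ on $R$ by independently resampling, uniformly in $R\setminus U_j$, those $Y_i$ that lie in $U_j$. This moves no point of $U_1,\dots,U_{j-1}$, so no set that was hit becomes empty. Hence $\mathbb P(E\mid U_j\text{ empty})\ge\mathbb P(E)$, so $\mathbb P(E\cap\{U_j\text{ empty}\})\ge\mathbb P(E)\,\mathbb P(U_j\text{ empty})$, that is, $\mathbb P(E\cap\{U_j\text{ hit}\})\le\mathbb P(E)\,\mathbb P(U_j\text{ hit})$. Induct on $j$. $\square$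

**Step 5: collect.** Steps 1 and 2 use only points outside $R$. Given that they succeed, all $J\ge c_2/\varepsilon$ holes are hit with probability at most $(1-c_3)^{c_2/\varepsilon}$; otherwise (4) gives $\kappa_n\le m$. Adding the failure probabilities,
$$\mathbb P(\kappa_n>m)\le me^{-c/\varepsilon}+2e^{-cM}+(1-c_3)^{c_2/\varepsilon}\le Ce^{-c/\varepsilon}=Ce^{-cn^{1/(m+1)}},$$
and decreasing $c$ absorbs $C$ for $n\ge n_0$. This proves part (1). $\blacksquare$

## $k=m-1$ points near a codimension-two subspace: lower bound in (3)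

Put $k=m-1$ from now on. We look for an event of probability of order $n^{-2/m}$ on which $k$ points suffice. The closest sample points are at distance about $n^{-1/m}$. If $k$ of them, at this scale, lie near a $(k-1)$-dimensional subspace, surrounding the origin, Lemma 2 with $j=k$ gives a hole of measure of order at most $n^{-(k+1)/m}=1/n$. The subspace has codimension $2$, which costs a factor $\varepsilon^2=n^{-2/m}$.

**The case $m\ge3$.** Use Lemma 2 with $j=k\ge2$ and $\varepsilon=n^{-1/m}$, and put $Q_i=B_{\eta'}(w_i)$ for $i<k$, $Q_k=B_\eta(w_k)$, for the $w_i$ belonging to $j=k$. Given $q_i\in Q_i$ ($i<k$), the space $H=\mathrm{span}(q_1,\dots,q_{k-1})$ has dimension $k-1=m-2$ and contains $y_0=-\sum_{i<k}q_i$, with $|y_0-w_k|\le\eta/4$. For $\varepsilon\le\eta/4$ the points $y+z$ with $y\in H$, $|y-y_0|\le\eta/4$, $z\perp H$, $|z|\le\varepsilon$ all lie in $\{q\in Q_k:\mathrm{dist}(q,H)\le\varepsilon\}$, and as $\dim H^\perp=2$ they have volume $\ge c\varepsilon^2$. Hence for fixed distinct indices $i_1,\dots,i_k$ the event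
$$\text{“}X_{i_l}/\varepsilon\in Q_l\text{ for all }l\le k,\text{ and }\mathrm{dist}(X_{i_k}/\varepsilon,H)\le\varepsilon\text{”}$$
(with $q_l=X_{i_l}/\varepsilon$) has probability $\ge c\,\varepsilon^{mk}\varepsilon^2$. On it the hole $U$ of these points has $\mu(U)\le C\varepsilon^{k+1}=C/n$. As $\mu(B_\varepsilon(o))=1/n$, the other $n-k$ points avoid $U\cup B_\varepsilon(o)$ with conditional probability $\ge(1-C/n)^n\ge c$. In that case the $k$ points cover $V_n$.

For different ordered tuples $(i_1,\dots,i_k)$ these combined events are disjoint: the chosen points are exactly the points of $V_n$ in $B_\varepsilon(o)$, and the disjoint $Q_l$ determine their order. There are $\ge cn^k$ tuples, so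
$$\mathbb P(\kappa_n\le k)\ge c\,n^k\varepsilon^{mk+2}=c\,n^{-2/m}.$$

**The case $m=2$.** Here $k=1$. Consider the events "$|X_i|<\frac1n$ and all other points avoid $B_{1/n}(o)\cup U(\{X_i\})$". They are disjoint, and on each the point $X_i$ covers $V_n$. By the one-point computation, $U(\{X_i\})\subset\{|x|\ge1-\frac1n\}$ has $\mu$-measure $\le2/n$. The total probability is at least $n\cdot n^{-2}(1-n^{-2}-2/n)^n\ge c/n=c\,n^{-2/m}$. $\blacksquare$

## Slacks at the maximum of a logarithmic barrier

For the upper bound in (3) we must show that the hole of $k$ random points is rarely small. Since at most $n^k$ subsets are available, we need, with $U=U(\{X_1,\dots,X_k\})$, an estimate of the form $\mathbb P(\mu(U)\le s)\le Cs^{k+2/m}$.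

A lower bound for $\mu(U)$ in terms of the norms $\rho_i=|p_i|$ alone will not do. Suppose we only knew $\mu(U)\ge c\rho_*\prod_i\rho_i$ with $\rho_*=\min\rho_i$ (this does follow from Lemma 5 below). We have $\mathbb P(\rho_*\prod\rho_i\le s)\ge\mathbb P(\rho_1^2\le s)=s^{m/2}$. With $s=1/n$ this shows that $n^k\,\mathbb E\exp(-cn\rho_*\prod\rho_i)$ is at least of order $n^{k-m/2}=n^{m/2-1}$, which does not tend to $0$ for any $m\ge2$. A small hole also requires the directions to balance, and the bound has to record that. The next lemma attaches to each point a length $s_i$ that does so.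

**Lemma 5.** Let $p_i=\rho_iu_i\in B$, $|u_i|=1$, $1\le i\le k$, and $\rho_*=\min\rho_i$. There are $s_1,\dots,s_k\in(0,1)$ with
$$\rho_i\le2ks_i,\qquad\Big|\sum_iu_i/s_i\Big|\le4k,\qquad\mu(U(P))\ge c\,\rho_*\prod_{i=1}^ks_i .\tag{5}$$

Two examples. For $m=2$, $k=1$, $p=\rho u$, the construction below gives $s_1=\frac\rho2+\frac14$ and the bound $\mu(U)\ge c\rho$, of the same order as the upper bound $2\rho$ found by hand. For $m=3$ and $p_1=-p_2$ with $|p_i|=\varepsilon$, it gives $s_1=s_2=\varepsilon/2$, exact balance $u_1/s_1+u_2/s_2=0$, and the bound $c\,\varepsilon^3$, the same order as the upper bound of Lemma 2 for $j=2$.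

*Proof.* Let $L\ni p_1,\dots,p_k$ be a $k$-dimensional subspace, which is a hyperplane, and $\nu$ a unit normal to $L$.

**Step 1: reduce the measure of the hole to an integral of slacks over $L$.** For $y\in L$, $|y|\le\frac12$, put $t_i=y\cdot u_i$ and $T=T(y)=\min_i\rho_i(\rho_i/2-t_i)$. Then $T<1$. Suppose $T>0$ and $\sqrt{1-T/2}\le r<1$, and let $x=r(y+\sqrt{1-|y|^2}\,\nu)$. Then $|x|=r$ and, as $p_i\in L$, $|x-p_i|^2=r^2-2r\rho_it_i+\rho_i^2$. If $t_i\ge0$, then
$$-2r\rho_it_i+\rho_i^2\ge2\rho_i(\rho_i/2-t_i)\ge2T .$$
If $t_i<0$, then $\rho_i^2\ge r\rho_i^2$ gives $-2r\rho_it_i+\rho_i^2\ge2r\rho_i(\rho_i/2-t_i)\ge2rT\ge T$, since $r\ge\frac12$. In both cases $|x-p_i|^2\ge1-\frac T2+T\ge1$, so $x\in U(P)$.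

The unit hemisphere is the graph of $\sqrt{1-|y|^2}$ over $L$ and its area has density $(1-|y|^2)^{-1/2}\ge1$ with respect to $dy$. The radial integral $\int_{\sqrt{1-T/2}}^1r^{m-1}dr$ is $\ge cT$. Moreover $T_+\ge\rho_*\min_i(\rho_i/2-t_i)_+$: if all slacks $\rho_i/2-t_i$ are positive this is clear, and otherwise the right side is $0$. Hence
$$\mu(U(P))\ge c\int_{y\in L,\,|y|\le1/2}T(y)_+\,dy\ge c\,\rho_*\Psi,\qquad\Psi=\int_{y\in L,\,|y|\le1/2}\min_i(\rho_i/2-y\cdot u_i)_+\,dy.$$

**Step 2: choose a point where all slacks are balanced.** Maximize $f(y)=\sum_i\log(\rho_i/2-y\cdot u_i)$ over $\{y\in L:|y|\le\frac14,\ \rho_i/2-y\cdot u_i>0\ \forall i\}$. This set contains $0$. The slacks are less than $1$, and $f\to-\infty$ where a slack tends to $0$, so a maximum is attained at some $y^*$. Put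
$$s_i=\rho_i/2-y^*\cdot u_i\in(0,1),\qquad g=\sum_iu_i/s_i=-\nabla f(y^*)\in L .$$
Let $y\in L$ with $|y|\le\frac14$. A small step from $y^*$ towards $y$ stays in the domain, since the ball is convex and the slacks at $y^*$ are positive. So the derivative of $f$ at $y^*$ in direction $y-y^*$ is $\le0$, that is, $-g\cdot y\le-g\cdot y^*$. Taking the supremum over $y$,
$$\tfrac14|g|\le-g\cdot y^*=\sum_i\frac{s_i-\rho_i/2}{s_i}=k-\sum_i\frac{\rho_i}{2s_i}.$$
The left side is $\ge0$, so $\sum\rho_i/(2s_i)\le k$ and $\rho_i\le2ks_i$; and $|g|\le4k$. These are the first two claims in (5).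

**Step 3: the slacks stay comparable on a large neighbourhood of $y^*$.** Let $s_a=\min s_i$, $r_0=\frac1{32k}$ and
$$Z=\{z\in L:|z|\le r_0,\ |z\cdot u_i|\le s_i/(8k)\ \ \forall i\ne a\}.$$
First, $|Z|\ge c\prod_{i\ne a}s_i$ (here $|Z|$ is $k$-dimensional volume). Map the ball of radius $r_0/2$ in $L$ into $[-r_0/2,r_0/2]^{k-1}$ by $z\mapsto(z\cdot u_i)_{i\ne a}$, and split this cube into at most $\prod_{i\ne a}\lceil8kr_0/s_i\rceil\le\prod_{i\ne a}2/s_i$ boxes whose $i$-th side is $\le s_i/(8k)$; here $8kr_0=\frac14$ and $s_i<1$ were used. By pigeonhole some box has a preimage $F$ of volume $\ge c\prod_{i\ne a}s_i$. For $f_0\in F$ we have $F-f_0\subset Z$. (For $k=1$ there is no condition and the claim is trivial.)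

Second, the missing direction $u_a$ is controlled by the balance condition. For $z\in Z$,
$$s_a\,g\cdot z=z\cdot u_a+\sum_{i\ne a}\frac{s_a}{s_i}\,z\cdot u_i,\qquad\text{so}\qquad|z\cdot u_a|\le4kr_0s_a+\sum_{i\ne a}\frac{s_a}{8k}\le\frac{s_a}8+\frac{s_a}8=\frac{s_a}4 .$$
Hence at $y=y^*+z$, where $|y|\le\frac14+r_0\le\frac12$, every slack is $s_i-z\cdot u_i\ge\frac34s_i\ge\frac34s_a$. Therefore $\Psi\ge\frac34s_a|Z|\ge c\prod_is_i$, and Step 1 gives the third claim in (5). $\square$

## The lower tail of $\mu(U)$ for $m-1$ random points: upper bound in (3)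

**Lemma 6.** For $U=U(\{X_1,\dots,X_k\})$ and $0<s\le1$: $\mathbb P(\mu(U)\le s)\le C\,s^{k+2/m}$.

*Proof.* Write $X_i=\rho_iu_i$. All $\rho_i,u_i$ are independent, $\mathbb P(\rho_i\le x)=\min(1,x^m)$, and $u_i$ is uniform on $S^{m-1}$. By symmetry it suffices to bound the probability of $\{\mu(U)\le s,\ \rho_1=\min\rho_i\}$.

**Step 1: make the $s_i$ dyadic, so that the event is covered by countably many simple events.** Take $s_i$ from Lemma 5 and integers $b_i\ge0$ with $2^{-b_i-1}<s_i\le2^{-b_i}=:S_i$. Put $V=\prod S_i$ and $h=\min S_i$, and let $a$ be the first index with $S_a=h$. Lemma 5 gives $\rho_i\le2kS_i$. It also gives $s\ge\mu(U)\ge c\rho_1\prod s_i\ge c2^{-k}\rho_1V$, and $\rho_1\le\rho_a\le2kh$. Multiplying the balance condition in (5) by $s_a\le h$,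
$$\Big|u_a+\sum_{i\ne a}\gamma_iu_i\Big|\le4kh,\qquad\gamma_i=\frac{s_a}{s_i}\le\frac h{S_i/2}=\frac{2h}{S_i}.$$
So the event is contained in the union over $b=(b_1,\dots,b_k)$ of the events $G_b$ defined by
$$\rho_i\le2kS_i\ (i\ge2),\quad\rho_1\le C\min(h,s/V),\quad\mathrm{dist}(u_a,-E)\le4kh,\quad E=\Big\{\sum_{i\ne a}\gamma_iu_i:0\le\gamma_i\le\frac{2h}{S_i}\Big\}.\tag{6}$$

**Step 2: bound $\mathbb P(G_b)$.** The set $E$ is convex and contains $0$, so if $\mathrm{dist}(u_a,-E)\le4kh$ then $\mathrm{dist}(ru_a,-E)\le4kh$ for all $r\in[\frac12,1]$. By polar coordinates, given the $u_i$ with $i\ne a$, the condition on $u_a$ in (6) has probability at most $C\,|\{x:\mathrm{dist}(x,E)\le4kh\}|$. Cutting each interval $[0,2h/S_i]$ into $\lceil2/S_i\rceil\le3/S_i$ pieces of length $\le h$ covers $E$ by at most $\prod_{i\ne a}3/S_i$ sets of diameter $\le kh$. The $4kh$-neighbourhood of each has volume $\le Ch^m$. So the probability is at most $Ch^m\prod_{i\ne a}S_i^{-1}=Ch^m\cdot\frac hV$. The conditions on the $\rho_i$ are independent of this, and $\prod_{i\ge2}S_i^m=V^m/S_1^m\le V^m/h^m$.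 Hence
$$\mathbb P(G_b)\le C\,h^m\frac hV\cdot\frac{V^m}{h^m}\cdot\min(h,s/V)^m=C\,hV^k\min(h,s/V)^m.\tag{7}$$

**Step 3: sum over $b$ with $h$ fixed.** Let $h_0=s^{1/m}\le1$, $A=(h_0/h)^m=s/h^m$, and write $V=2^qh^k$ with an integer $q\ge0$. For given $h$ and $q$ there are at most $(q+1)^k$ vectors $b$. Since $m-k=1$, $s/V=hA2^{-q}$. As $1+k^2+m=km+2$, the right side of (7) is
$$C\,h^{km+2}\,2^{qk}\min(1,A2^{-q})^{k+1}.$$
We claim
$$\sum_{q\ge0}(q+1)^k2^{qk}\min(1,A2^{-q})^{k+1}\le\begin{cases}CA^{m},&A\le1,\\ CA^k(1+\log A)^k,&A>1.\end{cases}$$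
If $A\le1$, the sum is $A^{k+1}\sum(q+1)^k2^{-q}$. If $A>1$, put $\ell=\log_2A$. The terms with $q\le\ell$ add up to at most $(1+\ell)^k\sum_{q\le\ell}2^{qk}\le C(1+\ell)^kA^k$. For $q=\lfloor\ell\rfloor+1+q'$ with $q'\ge0$ we have $q+1\le\ell+2+q'\le(1+\ell)(2+q')$ and $2^{-q}\le A^{-1}2^{-q'}$, so these terms add up to at most $A^{k+1}A^{-1}(1+\ell)^k\sum_{q'}(2+q')^k2^{-q'}\le CA^k(1+\ell)^k$.

**Step 4: sum over dyadic $h\le1$.** For $h<h_0$ we have $A>1$ and $h^{km+2}A^k=h_0^{km}h^2$, so the total is at most
$$C\sum_{h<h_0}h_0^{km}\,h^2\,(1+m\log(h_0/h))^k\le Ch_0^{km+2}.$$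
For $h\ge h_0$ the terms are $h^{km+2}(h_0/h)^{m^2}=h_0^{m^2}h^{2-m}$. If $m\ge3$, the geometric sum over dyadic $h\ge h_0$ is at most $Ch_0^{m^2+2-m}=Ch_0^{km+2}$. If $m=2$, then $k=1$ and the balance condition $|u_1/s_1|\le4$ forces $s_1\ge\frac14$, so only $h\in\{1,\frac12,\frac14\}$ occur and the sum is at most $Ch_0^4=Ch_0^{km+2}$. Since $h_0^{km+2}=s^{k+2/m}$, the lemma follows. $\square$

**Proof of the upper bound in (3).** It remains to convert the tail into a probability of covering. A given $k$-subset covers $V_n$ iff the other $N=n-k$ points avoid its hole, and $N\ge n/2$ for $n$ large. Enlarging $C$ so that $C\ge1$, the bound of Lemma 6 holds for all $s>0$, because $\mathbb P(\mu(U)\le s)=1\le s^{k+2/m}$ for $s>1$. Using $e^{-N\mu}=\int_\mu^\infty Ne^{-Ns}ds$ and Fubini,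
$$\mathbb P(\kappa_n\le k)\le\binom nk\mathbb E(1-\mu(U))^N\le n^k\,\mathbb Ee^{-N\mu(U)}=n^k\int_0^\infty Ne^{-Ns}\,\mathbb P(\mu(U)\le s)\,ds .$$
By Lemma 6 and $\int_0^\infty Ne^{-Ns}s^\beta ds=\Gamma(\beta+1)N^{-\beta}$ with $\beta=k+\frac2m$, the right side is at most $Cn^kN^{-k-2/m}\le Cn^{-2/m}$. With the lower bound proved above, this gives part (3) and completes the proof of Theorem 1. $\blacksquare$
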